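# Canonical equivalence relations on cubes of finite blocks

## Theorem A: three relations on block cubes

**Theorem A.** Let $P$ be the set of pairs $p=\langle t_p,a_p\rangle$ where $t_p\subset\omega$ is finite and $a_p=\langle a_p(n):n\in\omega\rangle$ is an infinite sequence of nonempty finite subsets of $\omega$ with $\max t_p<\min a_p(0)$ and $\max a_p(n)<\min a_p(n+1)$ for all $n$. Put
$$[p]=\Big\{t_p\cup\bigcup_{n\in u}a_p(n): u\subset\omega \text{ infinite}\Big\}\subset\mathcal P(\omega),$$
and order $P$ by $q\le p$ iff $[q]\subset[p]$. Let $p\in P$ and let $E$ be an analytic equivalence relation on $[p]$. Then there is $q\le p$ such that $E\restriction[q]$ is one of $\mathrm{ID},\mathrm{EE},E_0$.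

Here $\mathrm{ID}$ is the identity relation, $\mathrm{EE}$ is the relation in which all elements are equivalent, and $x\,E_0\,y$ means that $x\,\Delta\,y$ is finite. Subsets of $\omega$ are identified with their characteristic functions, so $\mathcal P(\omega)$ is the Cantor space, and "$E$ is analytic" means that $E$ is an analytic subset of $[p]\times[p]$. If $t_p=\emptyset$, the condition $\max t_p<\min a_p(0)$ is vacuous.

Let us unpack this. I call $[p]$ a *cube*, $t_p$ its *stem* and the sets $a_p(n)$ its *blocks*. A point of $[p]$ contains the stem, and then it makes infinitely many yes-decisions, one block at a time: each block is taken whole or omitted whole. For instance, with $t=\emptyset$ and $a(n)=\{n\}$ the cube consists of all infinite subsets of $\omega$. With $t=\{0\}$ and $a(n)=\{2n+1,2n+2\}$ it contains $\{0,1,2,5,6,9,10,\dots\}$, but not $\{0,1,3,5,\dots\}$.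

Shrinking a cube allows three operations: we may throw blocks away, glue several blocks into one, and move finitely many blocks into the stem. The theorem says that after shrinking, an analytic equivalence relation has only three possible shapes.

The motivation is a partition property. Let $I$ be the $\sigma$-ideal on $\mathcal P(\omega)$ associated with $P$. We need only two facts about it: the sets $[p]$ are $I$-positive, and every $I$-positive Borel set contains a set $[p]$ with $p\in P$. For a family $\mathcal F$ of equivalence relations, $\text{Borel}\to_I\mathcal F$ is the statement: for every $I$-positive Borel set $B\subset\mathcal P(\omega)$ and every Borel equivalence relation $E$ on $B$ there are an $I$-positive Borel set $C\subset B$ and $F\in\mathcal F$ with $E\restriction C=F\restriction C$. Conjecture 3.7.5 in "Canonical Ramsey Theory on Polish Spaces" reads $\text{Borel}\to_I\{\mathrm{ID},\mathrm{EE},E_0\}$.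

**Corollary.** $\text{Borel}\to_I\{\mathrm{ID},\mathrm{EE},E_0\}$. So Conjecture 3.7.5 is true.

*Proof from Theorem A.* Let $B$ be $I$-positive Borel and $E$ a Borel equivalence relation on $B$. The set $B$ contains some $[p]$, and $E\restriction[p]$ is Borel, hence analytic. Theorem A gives $q\le p$ with $E\restriction[q]\in\{\mathrm{ID},\mathrm{EE},E_0\}$. Put $C=[q]$. It is $I$-positive. It is Borel because $x\in[q]$ holds exactly when $t_q\subset x\subset t_q\cup\bigcup_na_q(n)$, each $a_q(n)$ is contained in $x$ or disjoint from $x$, and infinitely many $a_q(n)$ are contained in $x$. $\square$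

Everything is proved in ZFC.

## Four relations on the infinite subsets of $\omega$

We try the theorem by hand on $p_0=\langle\emptyset,(\{n\})_n\rangle$, whose cube is the set of all infinite subsets of $\omega$.

*Comparing even parts.* Let $x\,E\,y$ iff $x$ and $y$ have the same even elements. On the cube with empty stem and blocks $\{2n+1\}$, the relation is $\mathrm{EE}$. On the cube with blocks $\{2n\}$, it is $\mathrm{ID}$. So the outcome may depend on $q$.

*Parity.* Let $x\,E\,y$ iff $x\,\Delta\,y$ is finite of even size. This is an equivalence relation, because $|x\,\Delta\,z|$ and $|x\,\Delta\,y|+|y\,\Delta\,z|$ have the same parity. On $[p_0]$ it is none of our three. Glue the blocks in pairs, $b(n)=\{2n,2n+1\}$: a finite union of such blocks has even size, so $E=E_0$ on $[\langle\emptyset,b\rangle]$.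

*Same minimum.* Let $x\,M\,y$ iff $\min x=\min y$. On $[p_0]$ it is none of our three. Move $\{0\}$ into the stem: on the cube with stem $\{0\}$ and blocks $\{n+1\}$, $M$ becomes $\mathrm{EE}$. If instead we insist on the empty stem, $M$ never goes away.

*Every second element.* For $x=\{x_0<x_1<\cdots\}$ let $f(x)=\{x_0,x_2,x_4,\dots\}$, and let $x\,E\,y$ iff $f(x)=f(y)$. Let $x$ be the set of all $n\equiv0,1\pmod 3$ and $y$ the set of all $n\equiv0,2\pmod3$. Then $f(x)=f(y)=\{0,3,6,\dots\}$, although $x\,\Delta\,y$ is infinite. On the cube with blocks $\{2n,2n+1\}$, however, $f(x)$ consists of the first elements of the blocks contained in $x$. So it determines $x$, and $E$ becomes $\mathrm{ID}$. This relation is worth keeping in mind: on $[p_0]$, $E$-related sets always have infinite intersection, since $f(x)\subset x\cap y$, but $E\not\subset E_0$ there.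

The third example shows what changes when the stem is not allowed to grow.

**Theorem B.** Let $p=\langle t,a\rangle\in P$ and let $E$ be an analytic equivalence relation on $[p]$. Let $x\,M\,y\iff\min(x\setminus t)=\min(y\setminus t)$. There is $q\le p$ with $t_q=t_p$ such that $E\restriction [q]$ is one of $\mathrm{ID},\ \mathrm{EE},\ E_0,\ M,\ E_0\cap M$.

No member of the list in either theorem can be dropped; this is made precise in the last section.

## Block sequences and Milliken's theorem

Let $\mathrm{FIN}$ be the set of nonempty finite subsets of $\omega$. For finite sets, $s<s'$ means $\max s<\min s'$, and this counts as true if one of them is empty.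

**Definition.** A *block sequence* is a finite or infinite sequence of members of $\mathrm{FIN}$ that is increasing in the sense of $<$. Let $\mathrm{FIN}^{[\infty]}$ be the set of infinite block sequences. For a block sequence $a$:

- $\mathrm{FU}(a)$ is the set of unions of finitely many, and at least one, terms of $a$; and $\mathrm{FU}_0(a)=\mathrm{FU}(a)\cup\{\emptyset\}$.
- If $a$ is infinite, $\langle a\rangle$ is the set of infinite block sequences all of whose terms are in $\mathrm{FU}(a)$.
- $a\restriction n=(a(0),\dots,a(n-1))$, $\;a/n=(a(n),a(n+1),\dots)$, $\;\bigcup a$ is the union of all terms, and $|a|$ is the length of $a$ if $a$ is finite.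

For example, if $a=(\{0\},\{2,3\},\{5\})$, then $\mathrm{FU}(a)$ has seven members, one of which is $\{0\}\cup\{5\}=\{0,5\}$. If $a(n)=\{n\}$, then $(\{0,2\},\{3\},\{7,9\},\dots)$ can start a member of $\langle a\rangle$, while $(\{0,2\},\{1\},\dots)$ cannot, since $\{0,2\}\not<\{1\}$.

I write $[t,a]$ for $[\langle t,a\rangle]$. If $b\in\langle a\rangle$, $s\in\mathrm{FU}_0(a)$ and $s<b(0)$, then $[t\cup s,b]\subset[t,a]$. If $x\in[t,a]$, every $a(n)$ is contained in $x$ or disjoint from $x$.

Give $\mathrm{FIN}$ the discrete topology. Then $\mathrm{FIN}^{[\infty]}$ is a closed subspace of $\mathrm{FIN}^\omega$, hence Polish, and each $\langle a\rangle$ is closed in it. The map $c\mapsto\bigcup c$ is continuous: since $\min c(k)\ge k$, whether $n\in\bigcup c$ depends only on $c(0),\dots,c(n)$. The same holds for maps such as $c\mapsto\bigcup_ic(2i)$.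

The *Ellentuck topology* on $\mathrm{FIN}^{[\infty]}$ has as basic open sets the sets $\{\sigma^\frown c:c\in\langle a\rangle\}$, where $\sigma$ is a finite block sequence, $a$ is an infinite one, and $\sigma^\frown a$ is a block sequence. It refines the Polish topology. A set has the *Baire property* if it differs from an open set by a meager set.

**Milliken's theorem.** If $\mathcal X\subset\mathrm{FIN}^{[\infty]}$ has the Baire property in the Ellentuck topology, then for every $a\in\mathrm{FIN}^{[\infty]}$ there is $b\in\langle a\rangle$ with $\langle b\rangle\subset\mathcal X$ or $\langle b\rangle\cap\mathcal X=\emptyset$.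

This is from K. Milliken, *Ramsey's theorem with sums or unions*, JCTA 18 (1975); see Todorcevic, *Introduction to Ramsey Spaces*, Ch. 5. We use it as a black box.

To which sets does it apply? In any topological space the sets with the Baire property form a $\sigma$-algebra closed under the Souslin operation. Sets that are closed in the Polish topology are Ellentuck closed. Analytic sets arise from closed sets by the Souslin operation. So the theorem applies to every set in $\sigma(\Sigma^1_1)$, the $\sigma$-algebra generated by the analytic sets. Moreover, the preimage of a $\sigma(\Sigma^1_1)$ set under a continuous map with Borel domain is again in $\sigma(\Sigma^1_1)$, because this is true for analytic sets and preimages commute with complements and countable unions.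

**Definition.** A *coloring* is a $\sigma(\Sigma^1_1)$-measurable map from $\mathrm{FIN}^{[\infty]}$ to a finite set. If it is given by a formula that makes sense only on a Borel set, it gets a default value elsewhere.

Applying Milliken's theorem once for each color, we see that every coloring is constant on some $\langle b\rangle$ with $b\in\langle a\rangle$. The same works for finitely many colorings at once.

## Alternating two disjoint sets, and fusing countably many colorings

**Lemma 1 (alternation).** Let $x',z'$ be disjoint, each a union of infinitely many terms of the infinite block sequence $a$, and let $\min x'<\min z'$. Then there is $c\in\langle a\rangle$ with $x'=\bigcup_ic(2i)$ and $z'=\bigcup_ic(2i+1)$.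

*Proof.* List the terms of $a$ contained in $x'\cup z'$ in increasing order and merge each maximal run of terms belonging to the same set. Both sets contain infinitely many terms, so every run is finite and there are infinitely many runs. They alternate, and the first belongs to $x'$. $\square$

For example, if the listed terms belong to $x',x',z',x',z',z',\dots$, then $c(0)$ is the union of the first two, $c(1)$ is the third, $c(2)$ the fourth, and $c(3)$ begins with the fifth and sixth.

In the proofs below, colorings are indexed by finite data $j$ (for instance, pairs of finite sets $s,s'$), and the formula for $\chi_j(c)$ makes sense only when $c$ lies beyond $j$. There are countably many $j$. We can have all these colorings constant, each of them beyond its own data.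

**Lemma 2 (fusion).** Let $J$ be a set of finite sequences of finite subsets of $\omega$. Say that $j\in J$ is *carried* by a finite block sequence $\beta$ if all terms of $j$ lie in $\mathrm{FU}_0(\beta)$. Assume that each $\beta$ carries only finitely many $j\in J$, and let $\chi_j$ be a coloring for each $j\in J$. Then for every $a$ there is $b\in\langle a\rangle$ such that for all $n$ and all $j$ carried by $b\restriction n$, $\chi_j$ is constant on $\langle b/n\rangle$.

*Proof.* Choose $a_0\in\langle a\rangle$ such that $\chi_j$ is constant on $\langle a_0\rangle$ for each of the finitely many $j$ carried by the empty sequence. Given $a_n$, put $b(n)=a_n(0)$ and choose $a_{n+1}\in\langle a_n/1\rangle$ such that $\chi_j$ is constant on $\langle a_{n+1}\rangle$ for each of the finitely many $j$ carried by $(b(0),\dots,b(n))$. Since $a_{n+1}\in\langle a_n/1\rangle$, we have $b(n)<b(n+1)$. For $m\ge n$ the block $b(m)=a_m(0)$ is in $\mathrm{FU}(a_n)$. So $b/n\in\langle a_n\rangle$ and $\langle b/n\rangle\subset\langle a_n\rangle$, where $\chi_j$ is constant for every $j$ carried by $b\restriction n$. $\square$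

Two index sets will occur: pairs $(s,s')$ of finite sets, and finite block sequences $\sigma$. In both cases a given $\beta$ carries only finitely many of them; in the second case this is so because a block sequence with terms in $\mathrm{FU}(\beta)$ has length at most $|\beta|$.

## Almost disjoint related sets force $\mathrm{EE}$

The first dichotomy: either $E$ is $\mathrm{EE}$ on a subcube, or on some subcube $E$-related sets always meet in an infinite set.

**Lemma 3.** Let $E$ be an analytic equivalence relation on $[t,a]$, and assume

(H) there are no $s\in\mathrm{FU}_0(a)$ and $g\in\langle a\rangle$ with $s<g(0)$ and $E\restriction[t\cup s,g]=\mathrm{EE}$.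

Then there is $b\in\langle a\rangle$ such that for all $x,y\in[t,b]$: if $x\cap y$ is finite, then $\neg\,x\,E\,y$.

*Proof.* **Step 1.** This step makes the answer to "are these two alternating sets related?" independent of the blocks. For $s,s'\in\mathrm{FU}_0(a)$ and $c\in\langle a\rangle$ with $s,s'<c(0)$ put
$$\chi_{s,s'}(c)=1\iff t\cup s\cup\bigcup_i c(2i)\;\;E\;\; t\cup s'\cup\bigcup_i c(2i+1).$$
The set of $c$ with value $1$ is the preimage of $E$ under a continuous map with closed domain, hence analytic, so this is a coloring. Lemma 2 gives $b\in\langle a\rangle$ such that $\chi_{s,s'}$ is constant on $\langle b/n\rangle$ whenever $s,s'\in\mathrm{FU}_0(b\restriction n)$. The next two steps show that the constant is always $0$.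

**Step 2.** This step excludes the value $1$ when $s=s'$, using (H). Suppose $\chi_{s,s}\equiv1$ on $\langle b/n\rangle$. Let $g=(b(n+2i))_{i\in\omega}$ and let $x=t\cup s\cup x'$ and $y=t\cup s\cup y'$ be any points of $[t\cup s,g]$. The blocks $b(n+2i+1)$ are unused by $g$. Let $z'=\bigcup_{i\ge m}b(n+2i+1)$ with $m$ so large that $\min z'>\min x'$ and $\min z'>\min y'$. Lemma 1 over $b/n$, applied to $(x',z')$ and to $(y',z')$, gives
$$x\;E\;t\cup s\cup z'\;E\;y.$$
So $E\restriction[t\cup s,g]=\mathrm{EE}$, contradicting (H).

**Step 3.** This step reduces $s\ne s'$ to Step 2. Suppose $\chi_{s,s'}\equiv1$ on $\langle b/n\rangle$. Let $c=b/n$, $x'=\bigcup_ic(3i)$, $y'=\bigcup_ic(3i+1)$, $z'=\bigcup_ic(3i+2)$. Then $\min x'<\min y'<\min z'$, and Lemma 1 gives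
$$t\cup s\cup x'\;E\;t\cup s'\cup z',\qquad t\cup s\cup y'\;E\;t\cup s'\cup z'.$$
Hence $t\cup s\cup x'\;E\;t\cup s\cup y'$. By Lemma 1 for $(x',y')$, $\chi_{s,s}$ takes the value $1$ on $\langle b/n\rangle$, contradicting Step 2.

**Step 4.** This step passes from alternating sets to all almost disjoint pairs. Let $x,y\in[t,b]$ with $x\cap y$ finite. Choose $n$ with $x\cap y\cap\bigcup(b/n)=\emptyset$. Then $x=t\cup s\cup x'$ and $y=t\cup s'\cup y'$, where $s,s'\in\mathrm{FU}_0(b\restriction n)$ and $x',y'$ are disjoint unions of infinitely many terms of $b/n$. If $\min x'<\min y'$, Lemma 1 and $\chi_{s,s'}\equiv0$ on $\langle b/n\rangle$ give $\neg\,x\,E\,y$. If $\min y'<\min x'$, use $\chi_{s',s}\equiv0$ and the symmetry of $E$. $\square$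

## Words in three letters: where homogenizing stops

Now we want to shrink further so that $E\subset E_0$. Every pair $x,y\in[t,q]$ is described by a word in four letters: the $m$-th letter is $\mathsf X$, $\mathsf Y$, $\mathsf B$ or $\mathsf N$ according to whether $q(m)$ is contained in $x$ only, in $y$ only, in both, or in neither. The sensible thing to try is to repeat Lemma 3: fix a word $w$, color $c$ according to whether the pair with word $w$ over $c$ is $E$-related, make this constant by Milliken's theorem, and derive a contradiction if the constant is $1$.

For a single regular word this works. Take $w=\mathsf{XBXBXB}\dots$ and assume that $E$-related points of $[t,b]$ never have finite intersection. Suppose the constant is $1$, that is, for all $c\in\langle b\rangle$,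
$$t\cup\bigcup c\;\;E\;\;t\cup\bigcup_ic(2i+1).$$
Fix $c$, and also consider $c^*=(c(0)\cup c(1),\,c(2),\,c(3),\dots)\in\langle b\rangle$. It has the same union as $c$, and its terms with odd index are $c(2),c(4),c(6),\dots$. So
$$t\cup\bigcup_ic(2i+1)\;\;E\;\;t\cup\bigcup c\;=\;t\cup\bigcup c^*\;\;E\;\;t\cup\bigcup_{i\ge1}c(2i).$$
The outer two sets meet only in $t$, and this is a contradiction.

The trouble is the number of words. In Lemma 3 the letter $\mathsf B$ occurred only finitely often. Dropping the letters $\mathsf N$ and merging runs then left one infinite word, $\mathsf{XYXY}\dots$, up to exchanging $x$ and $y$, together with finite data $s,s'$. With $\mathsf B$ occurring infinitely often, dropping $\mathsf N$ and merging runs leaves arbitrary words in $\mathsf X,\mathsf Y,\mathsf B$ without immediate repetition. There are continuum many of these: already the infinite concatenations of the two words $\mathsf{XB}$ and $\mathsf{XYB}$ give that many, none has an immediate repetition, and each can be decoded. Lemma 2 handles finitely many new colorings at each stage, so countably many in all. Here the direct attempt stops: the words over which $E$ relates two points could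 differ from cube to cube and avoid every countable list.

But look again at the contradiction for $\mathsf{XBXB}\dots$. It used just two pairs: the same $x$, parsed by two different block sequences, had two partners $y$ that were almost disjoint. For this we need one related pair for each of two cubes, and control over how the pair is read off the cube. So for every $q$ we *choose one* related pair, whatever its word is, and homogenize the choice instead: we arrange that the $m$-th letter is determined by the first $m$ blocks of $q$. Then while we build $q$ we see the next letter *before* we choose the next block. There are only countably many finite block sequences, so Lemma 2 applies.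

## One related pair per cube, read letter by letter

**Lemma 4.** Let $E$ be an analytic equivalence relation on $[t,b]$ such that $x,y\in[t,b]$ with $x\cap y$ finite are never $E$-related. Then there is $d\in\langle b\rangle$ with $E\restriction[t,d]\subset E_0$.

The fourth relation of the second section, with $b=(\{n\})_n$ and $t=\emptyset$, satisfies the hypothesis although $E\not\subset E_0$ on $[t,b]$. So passing to $d$ is really needed.

*Proof.* Suppose there is no such $d$.

**Step 1.** This step chooses a related pair for each cube, in a measurable way. By assumption, for every $q\in\langle b\rangle$ there are $x,y\in[t,q]$ with $x\,E\,y$ and $x\,\Delta\,y$ infinite, and by symmetry we may take $x\setminus y$ infinite. The set of all triples $(q,x,y)$ with $q\in\langle b\rangle$, $x,y\in[t,q]$, $x\,E\,y$ and $x\setminus y$ infinite is analytic: the relation $x\in[t,q]$ is Borel in $(x,q)$ (it is defined as in the proof of the Corollary), $E$ is analytic, and the last condition is Borel. The Jankov–von Neumann uniformization theorem (Kechris, *Classical Descriptive Set Theory*, 18.1) says that an analytic subset of a product of two Polish spaces can be uniformized by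 a $\sigma(\Sigma^1_1)$-measurable function defined on its projection to the first space. Here the projection is all of $\langle b\rangle$. So there is a $\sigma(\Sigma^1_1)$-measurable $F$ on $\langle b\rangle$ such that $F(q)=(x_q,y_q)$ is such a pair. For $m\in\omega$ let
$$\ell_m(q)=\begin{cases}\mathsf X& \text{if } q(m)\subset x_q\setminus y_q,\\ \mathsf Y& \text{if } q(m)\subset y_q\setminus x_q,\\ \mathsf B& \text{if } q(m)\subset x_q\cap y_q,\\ \mathsf N& \text{if } q(m)\cap(x_q\cup y_q)=\emptyset.\end{cases}$$
Exactly one case holds, since $x_q,y_q\in[t,q]$. The map $\ell_m$ is $\sigma(\Sigma^1_1)$-measurable, because $q\mapsto(q,F(q))$ is and the four conditions are Borel in $(q,x_q,y_q)$.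

**Step 2.** This step makes each letter predictable from the earlier blocks. Let $J$ be the set of finite block sequences $\sigma$ with terms in $\mathrm{FU}(b)$, and let $\chi_\sigma(c)=\ell_{|\sigma|}(\sigma^\frown c)$, defined when $\sigma^\frown c\in\langle b\rangle$. The map $c\mapsto\sigma^\frown c$ is continuous with closed domain, so this is a coloring. Lemma 2 gives $d\in\langle b\rangle$ such that for every finite block sequence $\sigma$ with terms in $\mathrm{FU}(d\restriction n)$, the letter $\ell_{|\sigma|}(\sigma^\frown c)$ is the same for all $c\in\langle d/n\rangle$. Call it $\lambda(\sigma)$. It does not depend on $n$, since the sets $\langle d/n\rangle$ decrease with $n$.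

Let $q\in\langle d\rangle$ and $m\in\omega$, and let $n$ be least such that all terms of $q\restriction m$ are in $\mathrm{FU}(d\restriction n)$. If $m=0$, then $n=0$. If $m>0$, then $d(n-1)\subset q(m-1)$, so the later terms of $q$ are unions of blocks $d(i)$ with $i\ge n$. In both cases $q/m\in\langle d/n\rangle$, so
$$\ell_m(q)=\lambda(q\restriction m)\qquad\text{for all } q\in\langle d\rangle,\ m\in\omega.\tag{1}$$
The set $x_q\setminus y_q$ is infinite, it is disjoint from $t$, and it is the union of the blocks of $q$ with letter $\mathsf X$. Hence
$$\text{for every }q\in\langle d\rangle,\quad \lambda(q\restriction m)=\mathsf X\text{ for infinitely many }m.\tag{2}$$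

So we can think of $\lambda(\sigma)$ as the *pending letter* of $\sigma$: it announces what will happen to the next block appended to $\sigma$, whichever block that is. By (1), if $\sigma$ is an initial segment of $q\in\langle d\rangle$, then the next block of $q$ gets the letter $\lambda(\sigma)$. I say that the block is appended *at* this letter.

**Step 3.** This step sets up two operations with which we will build two sequences $q,q'\in\langle d\rangle$ simultaneously, as increasing unions of finite block sequences with terms in $\mathrm{FU}(d)$. The goal is $x_q=x_{q'}$ with $y_q\cap y_{q'}$ finite. A *fresh block* is a term $d(m)$ with $m$ larger than every index used so far in either sequence, including those used in the operation in progress. Call $\sigma$ *ready* if $\lambda(\sigma)\in\{\mathsf X,\mathsf B\}$, that is, if the next block will go into $x$.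

*Skip.* Given $\sigma$, while the pending letter is $\mathsf N$ or $\mathsf Y$, append a fresh block. This stops: otherwise we would get a member of $\langle d\rangle$ with all letters from some point on in $\{\mathsf N,\mathsf Y\}$, contradicting (2). The result $\mathrm{skip}(\sigma)$ is ready; it is $\sigma$ itself if $\sigma$ is ready. The fresh blocks used here go into this one sequence only.

*Run$(\sigma;\sigma')$*, for $\sigma,\sigma'$ ready. Put $\tau_0=\sigma$. For $i=1,2,\dots$ choose a fresh block $e_i$ and let $\tau_i=\mathrm{skip}(\tau_{i-1}{}^\frown e_i)$. Stop at the first $j\ge1$ with $\lambda(\tau_j)=\mathsf X$. Such a $j$ exists: otherwise $\lambda(\tau_i)=\mathsf B$ for all $i\ge1$, and the union of the $\tau_i$ would be a member of $\langle d\rangle$ all of whose letters after the letter $\lambda(\sigma)$ are in $\{\mathsf N,\mathsf Y,\mathsf B\}$, contradicting (2). Now glue: let $e'=e_1\cup\dots\cup e_j\in\mathrm{FU}(d)$. The output is $\tau=\tau_j$ and $\tau'=\mathrm{skip}(\sigma'^\frown e')$. Since $e_1$ was fresh, $e'$ lies beyond all blocks of $\sigma'$, so $\sigma'^\frown e'$ is a block sequence.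

As an example, suppose $\lambda(\sigma)=\mathsf B$ and $\lambda(\sigma')=\mathsf X$, and the first fresh index is $5$. Append $e_1=d(5)$ to $\sigma$; suppose the pending letter becomes $\mathsf Y$, so we skip with $d(6)$; suppose it becomes $\mathsf B$, and we append $e_2=d(7)$; suppose it becomes $\mathsf X$, and we stop. Append $e'=d(5)\cup d(7)$ to $\sigma'$ as a single block. If its pending letter is now $\mathsf N$, skip with $d(8)$, and so on. Both $x$'s have gained $d(5)\cup d(7)$. The first $y$ has gained $d(5),d(6),d(7)$, and the second $y$ has gained nothing up to here.

In general, Run has these properties: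

- $\tau,\tau'$ are ready, they properly extend $\sigma,\sigma'$, and $\lambda(\tau)=\mathsf X$.
- The blocks $e_1,\dots,e_j$ are appended to the first sequence at letters in $\{\mathsf X,\mathsf B\}$ (at $\lambda(\sigma)$ for $i=1$, at $\mathsf B$ for $i\ge2$). Their union $e'$ is appended to the second sequence as one block, at the letter $\lambda(\sigma')\in\{\mathsf X,\mathsf B\}$.
- Every other block appended is a fresh block that goes into one of the sequences only, at letter $\mathsf N$ or $\mathsf Y$.

**Step 4.** This step builds $q$ and $q'$ by letting them exchange roles. Let $\sigma_0=\mathrm{skip}(\emptyset)$, and then let $\sigma_0'=\mathrm{skip}(\emptyset)$ with new fresh blocks. At even stages $k$ apply Run$(\sigma_k;\sigma'_k)$ and let its output be $(\sigma_{k+1},\sigma'_{k+1})$. At odd stages $k$ apply Run$(\sigma'_k;\sigma_k)$ and let its output be $(\sigma'_{k+1},\sigma_{k+1})$. Let $q=\bigcup_k\sigma_k$ and $q'=\bigcup_k\sigma'_k$. Each stage properly extends both sequences, so $q,q'\in\langle d\rangle$. Let $e'_k$ be the set $e'$ of stage $k$.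

The first argument of stage $k$ comes out with pending letter $\mathsf X$, and this sequence is the second argument of stage $k+1$. Therefore
$$\text{for every }k\ge1,\text{ the second argument of stage }k\text{ receives }e'_k\text{ as a single block at letter }\mathsf X.\tag{3}$$

**Step 5.** This step checks that $x_q=x_{q'}$. By (1), every block of $q$ has the letter at which it was appended. So the blocks of $q$ with letter $\mathsf X$ or $\mathsf B$ are exactly those that were appended in Runs and not in skips. At stage $k$ these are either the blocks $e_1,\dots,e_j$, with union $e'_k$, or the one block $e'_k$. The same is true for $q'$. Hence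
$$x_q=t\cup\bigcup_ke'_k=x_{q'}.$$

**Step 6.** This step shows that $y_q\cap y_{q'}$ is finite, which gives the contradiction. The set $y_q\setminus t$ is the union of the $\mathsf Y$-blocks and the $\mathsf B$-blocks of $q$. The $\mathsf Y$-blocks of $q$ were appended in skips, so they are disjoint from all blocks of $q'$ and therefore from $y_{q'}\setminus t$. The $\mathsf B$-blocks of $q$ are contained in $\bigcup_ke'_k$. The same holds with $q$ and $q'$ exchanged. So every point of $y_q\cap y_{q'}$ outside $t$ lies in some $e'_k$. For $k\ge1$, (3) says that $e'_k$ is an $\mathsf X$-block of one of $q,q'$. If it is an $\mathsf X$-block of $q$, then it is disjoint from $y_q$, and otherwise it is disjoint from $y_{q'}$. So only $k=0$ remains, and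
$$y_q\cap y_{q'}\subset t\cup e'_0$$
is finite. But $y_q\;E\;x_q=x_{q'}\;E\;y_{q'}$, and $y_q,y_{q'}\in[t,b]$. This contradicts the hypothesis of the lemma. $\square$

## Inside $E_0$: a relation on finite unions

Once $E\subset E_0$, two related points have a common tail. The relation is then coded by a relation between finite sets, and Ramsey arguments of bounded dimension suffice.

**Lemma 5.** Let $E$ be an analytic equivalence relation on $[t,d]$ with $E\subset E_0$. Then there are $g\in\langle d\rangle$ and an equivalence relation $R$ on $\mathrm{FU}_0(g)$ such that

(a) for $s,s'\in\mathrm{FU}_0(g\restriction n)$ and $z$ any union of infinitely many terms of $g/n$: $\;t\cup s\cup z\;E\;t\cup s'\cup z\iff s\,R\,s'$;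

(b) either $E\restriction[t,g]=\mathrm{ID}$, or $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$.

*Proof.* **Step 1.** This step removes the dependence on the common tail. Apply Lemma 2 to the pairs $(s,s')$ with terms in $\mathrm{FU}_0(d)$ and the colorings
$$\chi_{s,s'}(c)=1\iff t\cup s\cup\bigcup c\;\;E\;\;t\cup s'\cup\bigcup c\qquad(c\in\langle d\rangle,\ s,s'<c(0)).$$
We get $a\in\langle d\rangle$ such that $\chi_{s,s'}$ is constant on $\langle a/n\rangle$ for $s,s'\in\mathrm{FU}_0(a\restriction n)$. For $s,s'\in\mathrm{FU}_0(a)$ let $s\,R\,s'$ mean that this constant is $1$; it does not depend on $n$, since the sets $\langle a/n\rangle$ decrease. A union $z$ of infinitely many terms of $a/n$ is $\bigcup c$ for a subsequence $c$ of $a/n$, so (a) holds with $a$ in place of $g$. It follows for every $g\in\langle a\rangle$: if $s,s'\in\mathrm{FU}_0(g\restriction n)$ and $z$ is a union of infinitely many terms of $g/n$, there is $n'$ with $s,s'\in\mathrm{FU}_0(a\restriction n')$ such that $z$ is a union of infinitely many terms of $a/n'$.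

$R$ is an equivalence relation: given two or three members of $\mathrm{FU}_0(a)$, choose one $z$ beyond all of them and use the corresponding property of $E$.

**Step 2.** This step homogenizes $R$ itself. Apply Lemma 2 inside $a$ to the colorings
$$\psi_{s,s''}(c)=1\iff s\;R\;(s''\cup c(0)),\qquad \psi(c)=1\iff c(0)\;R\;(c(0)\cup c(1)),$$
the first for pairs $(s,s'')$ with terms in $\mathrm{FU}_0(a)$ and $c\in\langle a\rangle$ with $s,s''<c(0)$, the second indexed by the empty sequence. They depend only on $c(0)$ and $c(1)$, so they are colorings. We get $g\in\langle a\rangle$ such that

(i) either $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$, or for no such $e<e'$;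

(ii) for $s,s''\in\mathrm{FU}_0(g\restriction n)$, the truth value of $s\,R\,(s''\cup r)$ is the same for all $r\in\mathrm{FU}(g/n)$.

For (i), note that any $e<e'$ in $\mathrm{FU}(g)$ are the first two terms of some $c\in\langle g\rangle$. For (ii), any $r\in\mathrm{FU}(g/n)$ is the first term of some $c\in\langle g/n\rangle$. Restrict $R$ to $\mathrm{FU}_0(g)$.

**Step 3.** This step proves (b). If the first alternative of (i) holds, we are done. Assume the second, and suppose $x,y\in[t,g]$, $x\ne y$ and $x\,E\,y$. Since $E\subset E_0$, the set $x\,\Delta\,y$ is finite, so there is a largest $m$ such that $g(m)$ is contained in exactly one of $x,y$; say in $y$. Write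
$$x=t\cup s\cup z,\qquad y=t\cup s''\cup g(m)\cup z,$$
with $s,s''\in\mathrm{FU}_0(g\restriction m)$ and $z$ a union of infinitely many terms of $g/(m+1)$. By (a), $s\,R\,(s''\cup g(m))$. By (ii) with $n=m$, replacing $r=g(m)$ by $r=g(m)\cup g(m+1)$, also $s\,R\,(s''\cup g(m)\cup g(m+1))$. Since $R$ is an equivalence relation, $e\,R\,(e\cup e')$ for $e=s''\cup g(m)$ and $e'=g(m+1)$. This contradicts the second alternative. Hence $E\restriction[t,g]=\mathrm{ID}$. $\square$

## Assembling Theorem A

*Proof of Theorem A.* Let $p=\langle t,a\rangle$.

**Step 1.** This step disposes of $\mathrm{EE}$ and $\mathrm{ID}$. If (H) of Lemma 3 fails, there is $q=\langle t\cup s,g\rangle\le p$ with $E\restriction[q]=\mathrm{EE}$. If (H) holds, Lemma 3 gives $b\in\langle a\rangle$, Lemma 4 gives $d\in\langle b\rangle$ with $E\restriction[t,d]\subset E_0$, and Lemma 5 gives $g\in\langle d\rangle$ and $R$. If $E\restriction[t,g]=\mathrm{ID}$, put $q=\langle t,g\rangle$.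

**Step 2.** This step obtains $E_0$ in the remaining case, by moving one block into the stem. By Lemma 5(b), $e\,R\,(e\cup e')$ for all $e<e'$ in $\mathrm{FU}(g)$. Put $q=\langle t\cup g(0),g/1\rangle\le p$. Let $x,y\in[q]$ with $x\,E_0\,y$. Write
$$x=t\cup g(0)\cup s\cup z,\qquad y=t\cup g(0)\cup s'\cup z,$$
where $s,s'$ are empty or finite unions of blocks among $g(1),\dots,g(n-1)$ and $z$ is a union of infinitely many terms of $g/n$. Then
$$(g(0)\cup s)\;R\;g(0)\;R\;(g(0)\cup s'),$$
trivially where $s$ or $s'$ is empty. By Lemma 5(a), $x\,E\,y$. Together with $E\subset E_0$ this gives $E\restriction[q]=E_0\restriction[q]$. $\blacksquare$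

With the proof given after the statement, this also proves the Corollary.

The block $g(0)$ in the stem was needed because (b) says nothing about $\emptyset\,R\,e$, nor about whether $g(n)\,R\,g(m)$ for $n\neq m$. The relation $E_0\cap M$ shows that this is a real restriction: on $[t,g]$ it satisfies the second alternative of (b), but $g(0)$ and $g(1)$ are not $R$-related.

## Keeping the stem: proof of Theorem B

For $b\in\langle a\rangle$ and $x\in[t,b]$, the *first block* of $x$ is the term $b(n)\subset x$ with $n$ least. Different blocks have different minima, so on $[t,b]$ we have $x\,M\,y$ iff $x$ and $y$ have the same first block.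

*Proof of Theorem B.* **Step 1.** This step decides whether points with the same first block tend to be related. For $c\in\langle a\rangle$ let
$$\chi(c)=1\iff t\cup c(0)\cup\bigcup_i c(2i+1)\;\;E\;\;t\cup c(0)\cup\bigcup_ic(2i+2).$$
By Milliken's theorem choose $b\in\langle a\rangle$ with $\chi$ constant on $\langle b\rangle$.

**Step 2.** This step treats $\chi\equiv1$ and yields $\mathrm{EE}$ or $M$. Let $b'(i)=b(2i)$. Fix $n$, and let $x=t\cup b(2n)\cup x'$ and $y=t\cup b(2n)\cup y'$ be points of $[t\cup b'(n),b'/(n+1)]$. Let $z'=\bigcup_{i\ge m}b(2i+1)$ with $m>n$ so large that $\min z'>\min x'$ and $\min z'>\min y'$. Lemma 1 over $b/(2n+1)$ gives $c'$ with $x'=\bigcup_ic'(2i)$ and $z'=\bigcup_ic'(2i+1)$. For $c=(b(2n))^\frown c'\in\langle b\rangle$ we have $\bigcup_ic(2i+1)=x'$ and $\bigcup_ic(2i+2)=z'$. So $\chi(c)=1$ says $x\;E\;t\cup b(2n)\cup z'$. In the same way $y\;E\;t\cup b(2n)\cup z'$, hence $x\,E\,y$.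

So any two points of $[t,b']$ with the same first block are $E$-equivalent, and $E\restriction[t,b']$ is induced by an equivalence relation $\approx$ on the indices $n$ of the first blocks $b'(n)$. By Ramsey's theorem for pairs there are $n_0<n_1<\cdots$ that are all $\approx$-equivalent or pairwise $\approx$-inequivalent. On $[t,(b'(n_i))_i]$ the relation $E$ is $\mathrm{EE}$ in the first case and $M$ in the second.

**Step 3.** This step treats $\chi\equiv0$ by showing that (H) holds on $[t,b]$, so that Lemmas 3, 4 and 5 apply. Suppose $E\restriction[t\cup s,g]=\mathrm{EE}$ with $s\in\mathrm{FU}_0(b)$, $g\in\langle b\rangle$ and $s<g(0)$. Let $c=(s)^\frown g$ if $s\ne\emptyset$, and $c=g$ if $s=\emptyset$. Then $c\in\langle b\rangle$, and the two sets in the definition of $\chi(c)$ belong to $[t\cup s,g]$. So $\chi(c)=1$, a contradiction. Hence (H) holds. Lemmas 3, 4 and 5, applied starting from $[t,b]$, all keep the stem $t$. We obtain $g$ and $R$ with $E\restriction[t,g]\subset E_0$. If $E\restriction[t,g]=\mathrm{ID}$, put $q=\langle t,g\rangle$ and stop.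

**Step 4.** This step finds $E_0$ or $E_0\cap M$ in the remaining case. Let $x\,E_0\,y$ in $[t,g]$ with first blocks $g(n)$ and $g(m)$. Write $x=t\cup g(n)\cup s\cup z$ and $y=t\cup g(m)\cup s'\cup z$, where $s$ is empty or a finite union of blocks beyond $g(n)$, $s'$ is empty or a finite union of blocks beyond $g(m)$, and $z$ is a union of infinitely many terms of $g$ beyond all of these. By Lemma 5(b), $(g(n)\cup s)\,R\,g(n)$ and $(g(m)\cup s')\,R\,g(m)$. So by Lemma 5(a),
$$x\,E\,y\iff (g(n)\cup s)\,R\,(g(m)\cup s')\iff g(n)\,R\,g(m).$$
By Ramsey's theorem choose $n_0<n_1<\cdots$ such that the blocks $g(n_i)$ are all $R$-equivalent or pairwise $R$-inequivalent, and restrict to $[t,(g(n_i))_i]$. Since $E\subset E_0$, the relation $E$ is there $E_0$ in the first case, and $E_0\cap M$ in the second. $\blacksquare$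

Theorem B gives Theorem A back: if $E$ is $M$ or $E_0\cap M$ on $[t,g]$, pass to $[t\cup g(0),g/1]$. All points $x$ there have $\min(x\setminus t)=\min g(0)$, so $M$ becomes $\mathrm{EE}$ and $E_0\cap M$ becomes $E_0$.

## Neither list can be shortened

**Proposition.** (1) The relations $\mathrm{ID},\mathrm{EE},E_0$ have pairwise different restrictions to every $I$-positive Borel set, in particular to every cube, so none can be removed from the list in Theorem A or in the Corollary. More generally, for any family $\mathcal F$, $\text{Borel}\to_I\mathcal F$ holds iff for each $G\in\{\mathrm{ID},\mathrm{EE},E_0\}$ and each $I$-positive Borel $B$ there are an $I$-positive Borel $C\subset B$ and $F\in\mathcal F$ with $F\restriction C=G\restriction C$.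

(2) The relations $\mathrm{ID},\mathrm{EE},E_0,M,E_0\cap M$ are pairwise different on every $[t,g]$, so none can be removed from the list in Theorem B.

*Proof.* (1) Every $I$-positive Borel $C$ contains some $[q]=[t,g]$. The points $t\cup\bigcup g$ and $t\cup\bigcup(g/1)$ are distinct and $E_0$-related. The points $t\cup\bigcup_ig(2i)$ and $t\cup\bigcup_ig(2i+1)$ are not $E_0$-related. So the three relations differ on $C$. If $E$ is taken to be one of the three, its restriction to any $C$ is different from the restrictions of the other two, so that one cannot be removed.

For the second statement, necessity follows by taking $E=G\restriction B$. For sufficiency, let $E$ be a Borel equivalence relation on an $I$-positive Borel set $B$. The Corollary gives an $I$-positive Borel $C'\subset B$ and $G$ among the three with $E\restriction C'=G\restriction C'$. The condition, applied to $G$ and $C'$, gives an $I$-positive Borel $C\subset C'$ and $F\in\mathcal F$ with $F\restriction C=G\restriction C=E\restriction C$.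

(2) For infinite $u\subset\omega$ write $x_u=t\cup\bigcup_{n\in u}g(n)$. Consider the four pairs of index sets:

- $\omega$ and $\omega\setminus\{1\}$: the points are distinct, related by $E_0$ and by $M$.
- $\omega$ and $\omega\setminus\{0\}$: related by $E_0$, not by $M$.
- $\{0,1,3,5,\dots\}$ and $\{0,2,4,\dots\}$: related by $M$, not by $E_0$.
- $\{0,2,4,\dots\}$ and $\{1,3,5,\dots\}$: related by neither.

Write $1$ for "related" and $0$ for "not related". On these four pairs, in this order, $\mathrm{ID}$ reads $0000$, $\mathrm{EE}$ reads $1111$, $E_0$ reads $1100$, $M$ reads $1010$ and $E_0\cap M$ reads $1000$. So the five relations differ on every $[t,g]$. Each of them restricts to itself on smaller cubes with the same stem. Hence if $E$ is taken to be one of the five, no stem-preserving refinement turns it into another one. $\square$
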